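# Van Douwen groups that are not finite extensions of abelian groups

## The van Douwen property and abelian subgroups of finite index

The answer one would first guess is *yes*. Here is the question. Let $G$ be a discrete group with enough finite-dimensional unitary representations to separate its points, and give $G$ the weakest topology making all these representations continuous. Suppose that every infinite subset of $G$ contains an infinite subset $B$ so spread out that every bounded function on $B$ extends to a continuous function on the Bohr compactification of $G$. Such a $G$ is called a van Douwen group, or vD group. Must $G$ have an abelian subgroup of finite index? This is Problem 4.7 in "The Bohr Topology of Discrete Nonabelian Groups" (http://www.heldermann-verlag.de/jlt/jlt18/hernala2e.pdf); see also Question 971 in *Open Problems in Topology II*.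

There are good reasons to guess yes. Every abelian group is vD (van Douwen). If $G$ is a finite extension of an abelian group, meaning that it has an abelian subgroup of finite index, then $G$ is vD. For finitely generated groups without free nonabelian subgroups, vD is equivalent to being a finite extension of an abelian group. We shall test the guess on three groups, and it will survive all three tests. Then we shall see which feature of the tests was an accident.

## Bohr compactification, $I_0$-sets and bounded functions

A *rep* of $G$ is a finite-dimensional unitary representation, that is, a homomorphism $\pi:G\to U(d)$ for some $d\ge 1$. Commutators are $[x,y]=x^{-1}y^{-1}xy$, and longer commutators are left-normed: $[x_1,\dots,x_n]=[[x_1,\dots,x_{n-1}],x_n]$. We put $\gamma_1(G)=G$ and $\gamma_{i+1}(G)=[\gamma_i(G),G]$. A nontrivial group has class $c$ if $\gamma_{c+1}(G)=1\ne\gamma_c(G)$.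

**Definition (Bohr compactification).** Send $g\in G$ to the family $(\pi(g))_\pi$ in the product of the groups $U(d_\pi)$ over all reps $\pi$. The closure of the image is a compact group $bG$, the Bohr compactification, and $\iota:G\to bG$ is the resulting homomorphism. $G^\sharp$ is $G$ with the topology induced by $\iota$. We say that $G$ is *maximally almost periodic* (MAP) if $\iota$ is injective, that is, if reps separate points.

From now on $G$ is MAP and is regarded as a subgroup of $bG$. Every rep extends continuously to $bG$, as a coordinate projection. Since convergence in a product is coordinatewise, we have: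

$$x_n\to x \text{ in } bG \iff \pi(x_n)\to\pi(x)\text{ for every rep }\pi, \tag{1}$$

and $(x_n)$ converges in $bG$ if and only if $\pi(x_n)$ converges for every rep $\pi$. Next,

$$\text{if }\varphi:G\to K\text{ is a homomorphism to a finite group and }u:K\to\mathbb C,\text{ then }u\circ\varphi\text{ extends continuously to }bG. \tag{2}$$

Indeed, let $\rho$ be a faithful rep of $K$, for instance the regular one. The rep $\rho\circ\varphi$ extends to $bG$ with values in the closure of the finite set $\rho(\varphi(G))$, which is that set itself, and every function on a finite discrete set is continuous.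

**Definition ($I_0$-set, vD group).** A subset $B\subseteq G$ is an $I_0$-set if it is relatively discrete in $G^\sharp$ and $C^*$-embedded in $bG$. Equivalently, every bounded $f:B\to\mathbb C$ extends to a continuous $F:bG\to\mathbb C$. (If $B$ is discrete, every function on it is continuous. Conversely, if the indicators of points extend, then $B$ is discrete.) $G$ is a *vD group* if every infinite subset of $G$ contains an infinite $I_0$-subset.

**Example.** Let $p$ be a prime and $V=\mathbb F_p^{(\mathbb N)}$, the finitely supported sequences, with basis $e_1,e_2,\dots$. A rep of $V$ is a direct sum of finitely many characters with values in the $p$-th roots of unity, so its kernel contains a subspace of finite codimension. Hence $V$ itself is not an $I_0$-set: every neighborhood of $0$ in $V^\sharp$ contains a subspace of finite codimension, so no continuous function can equal $1$ at $0$ and $0$ at all other points of $V$. On the other hand $\{e_1,e_2,\dots\}$ is an $I_0$-set, by the following lemma. Given $A\subseteq\{e_1,e_2,\dots\}$, take the linear functional $\lambda$ that is $1$ on $A$ and $0$ on the other $e_k$, and extend $1_{\{\lambda=1\}}$ by (2).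

**Lemma A.** Let $B\subseteq G$. If for every $A\subseteq B$ there is $F\in C(bG)$ with $F=1$ on $A$ and $F=0$ on $B\setminus A$, then $B$ is an $I_0$-set.

*Proof.* A bounded complex function is a linear combination of functions with values in $[0,1]$, so let $f:B\to[0,1]$. Choosing binary expansions, write $f=\sum_{k\ge1}2^{-k}1_{A_k}$, where $A_k$ is the set of points $x$ at which the $k$-th digit of $f(x)$ is $1$. Let $F_k\in C(bG)$ be as in the hypothesis for $A_k$. Replacing $F_k$ by $\min(\max(\mathrm{Re}\,F_k,0),1)$ does not change its values on $B$ and makes $0\le F_k\le1$. Then $\sum 2^{-k}F_k$ converges uniformly to a continuous extension of $f$. $\square$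

In the other direction, here is the only way we shall show that a group is *not* vD.

**Lemma B.** If there are $w_m\in G\setminus\{1\}$ with $\pi(w_m)\to1$ for every rep $\pi$, then $G$ is not vD.

*Proof.* By (1), $w_m\to1$ in $bG$. As $bG$ is Hausdorff and $w_m\ne1$, no value repeats infinitely often, so we may pass to a subsequence of distinct elements. Let $B\subseteq\{w_m\}$ be infinite. For $F\in C(bG)$ the values of $F$ along $B$ converge to $F(1)$. So a $0$–$1$ function on $B$ that takes both values infinitely often does not extend, and $B$ is not $I_0$. $\square$

## Three tests: $\mathbb F_p^{(\mathbb N)}$, the integer Heisenberg group, and $\bigoplus\mathrm{Heis}(\mathbb F_p)$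

**Test 1.** $V=\mathbb F_p^{(\mathbb N)}$ is abelian, so it should be vD, and it is. An infinite subset of $V$ spans an infinite-dimensional space, because finite-dimensional $\mathbb F_p$-spaces are finite. So it contains an infinite linearly independent set, which is $I_0$ by the argument for $\{e_k\}$ above.

**Test 2.** Let $H$ be the integer Heisenberg group, $\mathbb Z^3$ with $(a,b,c)(a',b',c')=(a+a',b+b',c+c'+ab')$. It is MAP, since reduction modulo $n$ maps it to finite groups that separate points. It has no abelian subgroup of finite index: a finite-index subgroup contains $(n,0,0)$ and $(0,n,0)$ for some $n\geq 1$, and these have commutator $(0,0,n^2)$. The guess predicts that $H$ is not vD. Let $z=(0,0,1)=[(1,0,0),(0,1,0)]$. In an irreducible rep of dimension $d$ the central element $z$ is a scalar $\zeta$, and it has determinant $1$ because it is a commutator, so $\zeta^d=1$. Every rep of dimension $d$ is a sum of irreducible ones of dimension $\le d$, so it kills $z^{m!}$ for $m\ge d$. Thus $z^{m!}\to1$ in $H^\sharp$ while $z^{m!}\ne1$, and $H$ is not vD by Lemma B.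

**Test 3.** Is finite generation to blame? Let $\mathrm{Heis}(\mathbb F_p)=\mathbb F_p^3$ with the same formula, and let $G_0=\bigoplus_{n\in\mathbb N}\mathrm{Heis}(\mathbb F_p)$. It is MAP, via the coordinate projections. It has no abelian subgroup of finite index: infinitely many of the elements $x_n=(1,0,0)$ of the $n$-th summands lie in one left coset of a given finite-index subgroup $A$, and among those indices infinitely many of the elements $y_n=(0,1,0)$ do too. Choosing distinct indices $n,m,l$ from this set, $A$ contains $x_m^{-1}x_n$ and $y_l^{-1}y_n$, whose commutator is $z_n=[x_n,y_n]=(0,0,1)$ in the $n$-th summand, because different summands commute.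

We claim that every rep kills $z_n$ for all large $n$. It suffices to treat irreducible reps. Let $\pi$ be irreducible of dimension $d$. Each $z_n$ is central, hence acts as a scalar. Suppose that $\pi(z_n)\ne1$ for $n$ in a set $J$ of size $s$. The restriction of $\pi$ to $\mathrm{Heis}(\mathbb F_p)^J$ contains an irreducible rep, which is an outer tensor product of $s$ irreducible reps. In the $n$-th factor the commutator $z_n$ acts by a scalar $\neq1$, so that factor has dimension at least $2$. Hence $2^s\le d$, so only finitely many $z_n$ survive in $\pi$. By Lemma B, $G_0$ is not vD.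

Three tests, three confirmations.

## Diagonalizing over subgroups of finite index

Let us try to turn the tests into a proof of the guess. Suppose that $G$ is MAP and not a finite extension of an abelian group. Suppose moreover that each rep $\pi$ has a normal subgroup $P_\pi$ of finite index with $\pi(P_\pi)$ abelian. (We shall see later that vD groups have this property.) For every $\pi$ we have $[P_\pi,P_\pi]\ne1$, and $\pi$ kills $[P_\pi,P_\pi]$.

If $G$ is finitely generated, we are done. A finitely generated group has finitely many subgroups of each finite index, so the intersection $P_m$ of all normal subgroups of index $\le m$ has finite index. It is not abelian, so there is $1\ne w_m\in[P_m,P_m]$. For $m\ge[G:P_\pi]$ we have $P_m\le P_\pi$, so $\pi(w_m)=1$. By Lemma B, $G$ is not vD.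

If $G$ is not finitely generated, the argument stops at the word "intersection". There may be uncountably many subgroups of index $\le m$, and $P_m$ may be trivial. In $V$, the subgroups of index $p$ already intersect in $0$. For each single $\pi$ there is still a nontrivial element of $[P_\pi,P_\pi]$, but one *sequence* has to enter $[P_\pi,P_\pi]$ for all $\pi$.

Test 3 was rescued by something else: a rep of dimension $d$ notices at most $\log_2 d$ of the $z_n$ per irreducible constituent. This happens because the noncommuting pairs $(x_n,y_n)$ in different summands commute with each other, so they tensor up and cost dimension. To break the guess, we want a group of class 2 in which *one* homomorphism to *one fixed* finite group can be nontrivial on infinitely many independent commutators at once, with values that we can prescribe.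

## The functionals $f\otimes g$ on finitely supported matrices

Fix a prime $p$. Let $V=W=\mathbb F_p^{(\mathbb N)}$ with $\mathbb N=\{1,2,\dots\}$, and identify $V\otimes W$ with the finitely supported $\mathbb N\times\mathbb N$ matrices over $\mathbb F_p$, so that $v\otimes w$ has entries $v_iw_j$. Let $G=V\times W\times(V\otimes W)$ with
$$(v,w,t)(v',w',t')=(v+v',\,w+w',\,t+t'+v\otimes w'). \tag{3}$$
The product is associative, since both bracketings of a triple product have third coordinate $t+t'+t''+v\otimes w'+v\otimes w''+v'\otimes w''$. The identity is $(0,0,0)$ and $(v,w,t)^{-1}=(-v,-w,-t+v\otimes w)$. The elements $(0,0,t)$ are central. Comparing $xy$ with $yx$ we get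
$$[(v,w,t),(v',w',t')]=(0,0,\,v\otimes w'-v'\otimes w), \tag{4}$$
so $G$ is nilpotent of class 2. Let $q:G\to V\oplus W$, $(v,w,t)\mapsto(v,w)$, which is a homomorphism.

For *arbitrary* sequences $f,g\in\mathbb F_p^{\mathbb N}$, viewed as linear functionals on $V$ and $W$, put $(f\otimes g)(t)=f^Ttg=\sum_{i,j} f_it_{ij}g_j$, which is a finite sum. Since $(f\otimes g)(v\otimes w')=f(v)g(w')$, the map
$$\varphi_{f,g}:G\to\mathrm{Heis}(\mathbb F_p),\qquad \varphi_{f,g}(v,w,t)=(f(v),\,g(w),\,f^Ttg) \tag{5}$$
is a homomorphism. Taking $f=g=(1,1,1,\dots)$, this single map is nontrivial on every commutator $[(e_i,0,0),(0,e_j,0)]=(0,0,E_{ij})$, where $E_{ij}$ is the matrix unit.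

It is instructive to compare with Test 3. The matrices with zero diagonal form a central subgroup $D$ of $G$, and $G/D\cong\bigoplus_n\mathrm{Heis}(\mathbb F_p)=G_0$, because only the products $v_iw_i'$ survive in (3). A homomorphism $\varphi_{f,g}$ factors through $G/D$ only if $f_ig_j=0$ for all $i\ne j$. If also $f_ig_i\ne0$ for some $i$, then $f$ and $g$ are both supported on $\{i\}$, and only one $z_n$ is seen. The off-diagonal entries of the matrices give $f$ and $g$ the freedom to be supported everywhere.

**Theorem 1.** $G$ is MAP and vD, but it has no abelian subgroup of finite index.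

Thus for every prime $p$ there is a countable vD group, nilpotent of class 2, with no abelian subgroup of finite index, and the answer to Problem 4.7 is no.

To show that $G$ is vD we need the analogue for matrices of "an infinite set contains an infinite linearly independent set". The obvious attempt is to choose linearly independent $t_k$ and a linear functional on $V\otimes W$ with prescribed values. But only the functionals of the form $f\otimes g$ enter (5), and they are not arbitrary on linearly independent matrices: on $E_{11},E_{12},E_{21},E_{22}$ the values are $f_1g_1,\ f_1g_2,\ f_2g_1,\ f_2g_2$, and $(1,0,0,1)$ does not occur, since $f_1g_1\cdot f_2g_2=f_1g_2\cdot f_2g_1$. So we must choose the $t_k$ more carefully. Three samples show what to look for.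

- For $t_k=E_{1k}$, take $f=e_1$ and $g=\varepsilon$. Then $f^Tt_kg=\varepsilon_k$.
- For $t_k=E_{kk}$, take $f=\varepsilon$ and $g=(1,1,\dots)$.
- For $t_k=E_{11}+\dots+E_{kk}$, take $g=(1,1,\dots)$, $f_1=\varepsilon_1$ and $f_k=\varepsilon_k-\varepsilon_{k-1}$ for $k\ge2$.

In the first sample one row takes infinitely many values. In the other two, new entries appear far out along the diagonal, and we adjust $f$ and $g$ as we go. These are the only two mechanisms.

**Lemma C.** Every infinite set $T_0$ of finitely supported matrices contains distinct $t_1,t_2,\dots$ such that for every $\varepsilon\in\{0,1\}^{\mathbb N}$ there are $f,g\in\mathbb F_p^{\mathbb N}$ with $f^Tt_kg=\varepsilon_k$ for all $k$.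

*Proof.*

**Case 1: for some $i$, infinitely many different $i$-th rows occur in $T_0$.** These rows form an infinite subset of $\mathbb F_p^{(\mathbb N)}$, so they span an infinite-dimensional space. Hence we can choose $t_k\in T_0$ whose $i$-th rows $r_k$ are linearly independent, and in particular the $t_k$ are distinct. Given $\varepsilon$, let $f=e_i$ and let $g$ be a functional with $g(r_k)=\varepsilon_k$. Then $f^Tt_kg=r_kg=\varepsilon_k$.

**Case 2: for some $j$, infinitely many different $j$-th columns occur.** The same argument works with $f$ and $g$ exchanged.

**Case 3: neither.** For each $N$, each of the first $N$ rows and first $N$ columns takes finitely many values on $T_0$. A matrix that vanishes on $(N,\infty)\times(N,\infty)$ is determined by its first $N$ rows and columns. So *only finitely many $t\in T_0$ vanish on $(N,\infty)^2$*.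

Put $N_0=0$. Recursively choose $t_k\in T_0$ with a nonzero entry in $(N_{k-1},\infty)^2$, and then $N_k>N_{k-1}$ such that $t_k$ is supported in $[1,N_k]^2$. For $j<k$, $t_j$ is supported in $[1,N_{k-1}]^2$ and $t_k$ is not, so the $t_k$ are distinct.

Given $\varepsilon$, we define $f$ and $g$ block by block on $(N_{k-1},N_k]$. Suppose that their restrictions $f_0,g_0$ to $[1,N_{k-1}]$ are already defined, and let $f',g'$ be the unknown parts on the next block. Split $t_k$ accordingly as $\begin{pmatrix}a&b\\ b'&c\end{pmatrix}$, where $c\ne0$ by the choice of $t_k$. Then
$$f^Tt_kg=f_0^Tag_0+f'^Tb'g_0+(f_0^Tb+f'^Tc)\,g'. \tag{6}$$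
Since $c\ne0$, the affine map $f'\mapsto f_0^Tb+f'^Tc$ is not constant, so some $f'$ makes it nonzero. Fix such an $f'$. Now (6) is an affine function of $g'$ with nonzero linear part, hence surjective onto $\mathbb F_p$, and we choose $g'$ so that it equals $\varepsilon_k$. Later choices do not affect this value, because $t_k$ is supported in $[1,N_k]^2$. $\square$

*Proof of Theorem 1.*

**Step 1: $G$ is MAP.** We separate each nontrivial element from $1$ by a homomorphism to a finite group. If $q(x)\ne0$, compose $q$ with a suitable functional to $\mathbb F_p$. If $x=(0,0,t)$ with $t_{ij}\ne0$, take $f=e_i$, $g=e_j$. Then $\varphi_{f,g}(x)=(0,0,t_{ij})\ne1$.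

**Step 2: no abelian subgroup has finite index.** Let $A\le G$ have finite index. Then $q(A)$ has finite index in $V\oplus W$, so it meets the infinite groups $V\oplus0$ and $0\oplus W$ in subgroups of finite index. Hence it contains some $(v,0)$ with $v\ne0$ and some $(0,w)$ with $w\ne0$. By (4), lifts of these two elements to $A$ have commutator $(0,0,v\otimes w)\ne1$.

**Step 3: $G$ is vD.** Let $B\subseteq G$ be infinite.

Suppose first that $q(B)$ is infinite. It spans an infinite-dimensional space, so there is an infinite $B'\subseteq B$ on which $q$ is injective and with $q(B')$ linearly independent. For $A\subseteq B'$ let $\lambda$ be a functional on $V\oplus W$ that is $1$ on $q(A)$ and $0$ on $q(B'\setminus A)$. The indicator of $\{\lambda\circ q=1\}$ factors through the homomorphism $\lambda\circ q:G\to\mathbb F_p$, so it extends to $bG$ by (2). By Lemma A, $B'$ is $I_0$.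

Suppose now that $q(B)$ is finite. Then for some $(v,w)$ the set $T_0=\{t:(v,w,t)\in B\}$ is infinite. Take $t_1,t_2,\dots$ from Lemma C and let $B'=\{(v,w,t_k):k\in\mathbb N\}$. Put $b=(v,w,0)$. By (3), $(v,w,t)=b\,(0,0,t)$. For $A\subseteq B'$ put $\varepsilon_k=1$ if $(v,w,t_k)\in A$ and $\varepsilon_k=0$ otherwise, and take $f,g$ for this $\varepsilon$. Then
$$\varphi_{f,g}(v,w,t_k)=\varphi_{f,g}(b)\,(0,0,\varepsilon_k).$$
The indicator of $\{x:\varphi_{f,g}(x)=\varphi_{f,g}(b)(0,0,1)\}$ factors through the finite group $\mathrm{Heis}(\mathbb F_p)$, extends to $bG$ by (2), and is $1$ on $A$ and $0$ on $B'\setminus A$. By Lemma A, $B'$ is $I_0$. $\blacksquare$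

The guess is false. In the rest of the lecture we ask how false it is: how far from abelian a vD group can be, and what remains true.

## Convergent sequences as the only obstruction

Every failure of vD so far came from Lemma B. This is no coincidence.

**Theorem 2.** For a MAP group $G$ the following are equivalent:

- (a) $G$ is vD;
- (b) there is no sequence $(w_m)$ in $G\setminus\{1\}$ with $\pi(w_m)\to1$ for every rep $\pi$;
- (c) $G^\sharp$ has no nontrivial convergent sequence.

Moreover, in any MAP group, every sequence of distinct elements has either a subsequence whose range is $I_0$ or a subsequence converging in $bG$.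

A convergent sequence is nontrivial if it is not eventually constant. The input is Rosenthal's combinatorial theorem. Let $(A_n,B_n)_{n\in M}$ be pairs of disjoint subsets of a set $S$, indexed by an infinite $M\subseteq\mathbb N$. For an infinite $L\subseteq M$, call the subsequence indexed by $L$ *convergent* if every $s\in S$ lies in only finitely many $A_n$ ($n\in L$) or in only finitely many $B_n$ ($n\in L$). Call the pairs indexed by $L$ *independent* if $\bigcap_{n\in E}A_n\cap\bigcap_{n\in E'}B_n\ne\emptyset$ for all disjoint finite $E,E'\subset L$. For example, for $S=\{0,1\}^{\mathbb N}$, $A_n=\{s_n=0\}$, $B_n=\{s_n=1\}$, the whole sequence is independent. For $S=\mathbb N$, $A_n=\{n\}$, $B_n=\mathbb N\setminus\{n\}$ it is convergent.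

**Lemma D (Rosenthal's theorem;** H. P. Rosenthal, *A characterization of Banach spaces containing $\ell^1$*, Proc. Nat. Acad. Sci. USA 71 (1974) 2411–2413**).** If no subsequence is convergent, then the pairs indexed by some infinite $L$ are independent.

We quote this. It can be derived as follows from the infinite Ramsey theorem for closed sets (a case of the Galvin–Prikry theorem). Let $\mathcal U$ be the family of infinite sets $\{m_1<m_2<\cdots\}\subseteq M$ such that for every $k$ some $s\in S$ lies in $A_{m_i}$ for all odd $i\le k$ and in $B_{m_i}$ for all even $i\le k$. Failure to be in $\mathcal U$ is visible on a finite initial segment, so $\mathcal U$ is closed. Hence there is an infinite $M'\subseteq M$ all of whose infinite subsets are in $\mathcal U$, or none of whose infinite subsets are. If none are, then $M'$ indexes a convergent subsequence: an $s$ lying in infinitely many $A_n$ and infinitely many $B_n$, $n\in M'$, would let us pick $m_1<m_2<\cdots$ in $M'$ alternately, giving a member of $\mathcal U$. If all are, and $M'=\{m_1<m_2<\cdots\}$, put $L=\{m_2,m_4,\dots\}$. Given disjoint finite $E,E'\subset L$, pad $E\cup E'$ with elements $m_{2i-1}$ so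 that the members of $E$ come in odd places and those of $E'$ in even places. This gives a point of the required intersection.

*Proof of Theorem 2.*

**Step 1: (b) $\Leftrightarrow$ (c).** By (1), a sequence as in (b) is a nontrivial sequence converging to $1$ in $G^\sharp$. Conversely, if $x_m\to x$ in $G^\sharp$ is not eventually constant, then $x_m\ne x$ for infinitely many $m$, and the elements $x^{-1}x_m$ for these $m$ form a sequence as in (b).

**Step 2: (a) $\Rightarrow$ (b).** This is Lemma B.

**Step 3: the dichotomy.** The purpose is to apply Lemma D to the matrix coefficients, with the *reps* as the points of the set $S$. Let $(x_n)$ be a sequence of distinct elements of $G$. For $d\ge1$ let $S_d=\mathrm{Hom}(G,U(d))$. It is closed in $U(d)^G$, so it is compact. For $\tau=(d,i,j,\mathrm{part},r,r')$ with $1\le i,j\le d$, $\mathrm{part}\in\{\mathrm{Re},\mathrm{Im}\}$ and rationals $r<r'$, put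
$$A_n^\tau=\{\pi\in S_d:\mathrm{part}(\pi(x_n)_{ij})\le r\},\qquad B_n^\tau=\{\pi\in S_d:\mathrm{part}(\pi(x_n)_{ij})\ge r'\}.$$
These sets are disjoint and closed, and there are countably many $\tau$.

*First alternative: for every $\tau$ and every infinite $M$ there is an infinite $L\subseteq M$ such that $(A_n^\tau,B_n^\tau)_{n\in L}$ is convergent.* Enumerate the $\tau$'s, choose successively $L_1\supseteq L_2\supseteq\cdots$, and let $L$ be a diagonal set, whose elements lie in $L_k$ from the $k$-th on. Convergence passes to infinite subsets and is not affected by finitely many indices, so $L$ works for every $\tau$. Let $\pi\in S_d$ and consider the bounded real sequence $\mathrm{part}(\pi(x_n)_{ij})$, $n\in L$. If its lower limit were less than its upper limit, we could choose rationals $r<r'$ strictly between, and $\pi$ would lie in infinitely many $A_n^\tau$ and infinitely many $B_n^\tau$. So it converges. Hence $\pi(x_n)$, $n\in L$, converges for every rep $\pi$, and $(x_n)_{n\in L}$ converges in $bG$.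

*Second alternative: for some $\tau$ and some infinite $M$, no subsequence of $(A_n^\tau,B_n^\tau)_{n\in M}$ is convergent.* Lemma D gives an infinite $L\subseteq M$ with independent pairs. Let $E\subseteq L$ be *any* subset. The closed sets $A_n^\tau$ ($n\in E$) and $B_n^\tau$ ($n\in L\setminus E$) have the finite intersection property by independence, so by compactness of $S_d$ there is one rep $\pi$ in all of them. Let $h:\mathbb R\to[0,1]$ be continuous, $1$ on $(-\infty,r]$ and $0$ on $[r',\infty)$. Then $F=h\circ\mathrm{part}(\pi(\cdot)_{ij})\in C(bG)$ is $1$ at $x_n$ for $n\in E$ and $0$ at $x_n$ for $n\in L\setminus E$. By Lemma A, $\{x_n:n\in L\}$ is $I_0$.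

**Step 4: (b) $\Rightarrow$ (a).** Suppose that an infinite set contains no infinite $I_0$-subset. Applied to a sequence of distinct elements of it, the dichotomy gives distinct $x_n$ in the set with $x_n\to y$ in $bG$. Put $w_n=x_n^{-1}x_{n+1}$. Then $w_n\ne1$ and $w_n\to y^{-1}y=1$ in $bG$, contradicting (b). $\square$

## Word maps of bounded degree and vD groups of every class

Theorem 2 reduces vD to excluding sequences, and there is a quick way to do that: find a probability measure on the set of reps for which every nontrivial element is detected with probability bounded below.

Let $F$ be a finite nilpotent group of class $c\ge1$ and let $X$ be an infinite set. Let $G_F(X)$ be the group of functions $F^X\to F$, under pointwise product, generated by the coordinate functions $x_i$ ($i\in X$). The $x_i$ are distinct, so $|G_F(X)|=|X|$. Evaluation at a point of $F^X$ is a homomorphism to $F$, and evaluations separate points. So $G_F(X)$ is MAP and nilpotent of class $\le c$. For $F=\mathbb Z/p$ one gets $G_F(X)\cong\mathbb F_p^{(X)}$, since an integer combination of the $x_i$ vanishes as a function exactly when all coefficients are divisible by $p$.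

**Theorem 3.** $G_F(X)$ is vD, and every finite-index subgroup of it is nilpotent of class exactly $c$. Consequently, for each $c\ge1$ and each infinite cardinal $\kappa$ there is a vD group of cardinality $\kappa$, nilpotent of class $c$, all of whose finite-index subgroups have class exactly $c$.

The consequence needs finite nilpotent groups of every class $c$. For $c=1$ take $\mathbb Z/2$. For $c\ge2$ take the dihedral group of order $2^{c+1}$, with rotation $\rho$ of order $2^c$ and a reflection $\sigma$. Since $[\rho^k,\sigma]=\rho^{-2k}$, we get $\gamma_i=\langle\rho^{2^{i-1}}\rangle$ for $i\ge2$, which is trivial for $i=c+1$ and nontrivial for $i=c$.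

For a finite group $A$, a function $f:A\to F$ and $h\in A$, put $D_hf(a)=f(a)^{-1}f(ah)$. This is a discrete derivative. For instance, if $F$ is abelian and $w=x_1^2x_2$ on $A=F^2$, then $D_hw(a)=h_1^2h_2$ does not depend on $a$, and all second derivatives are $1$.

**Lemma E.** Let $w$ be a word in $n$ variables, viewed as a function $F^n\to F$. Then $D_{h_{c+1}}\cdots D_{h_1}w\equiv1$ for all $h_1,\dots,h_{c+1}\in F^n$.

*Proof.* The plan is to write the iterated derivative as one word in many variables and to show that this word lies in $\gamma_{c+1}$ of a free group. Let $\mathcal L$ be the free group on symbols $x_i,h_i^{(s)}$ ($i\le n$, $s\le c+1$). Put $w_0=w(x)$ and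
$$w_r=w_{r-1}(x,h^{(1)},\dots,h^{(r-1)})^{-1}\,w_{r-1}(xh^{(r)},h^{(1)},\dots,h^{(r-1)}),$$
where $xh^{(r)}$ means that each $x_i$ is replaced by $x_ih_i^{(r)}$. Then $w_{c+1}$ evaluates to the iterated derivative.

*Claim: for each $s\le r$, substituting $h_i^{(s)}=1$ for all $i$ turns $w_r$ into $1$.* We use induction on $r$. For $s=r$ the two factors cancel. For $s<r$ the first factor becomes $1$ by the induction hypothesis, and so does the second, which is obtained from $w_{r-1}$ by the further substitution $x\mapsto xh^{(r)}$.

Now embed $\mathcal L$ into the noncommutative integral power series by the Magnus embedding, sending each generator $y$ to $1+\mathsf Y$. Substituting $h_i^{(s)}=1$ means setting the variables $\mathsf H_i^{(s)}$ to $0$. This leaves unchanged exactly those monomials that contain no letter $\mathsf H_i^{(s)}$, and by the claim it turns the expansion of $w_{c+1}$ into $1$. So every monomial occurring in the expansion of $w_{c+1}-1$ contains a letter $\mathsf H_i^{(s)}$ for *each* $s\le c+1$, and hence has degree $\ge c+1$. By the Magnus–Witt theorem ($u\in\gamma_k(\mathcal L)$ if and only if the expansion of $u-1$ has no terms of degree $<k$;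 see Magnus–Karrass–Solitar, *Combinatorial Group Theory*, Ch. 5), $w_{c+1}\in\gamma_{c+1}(\mathcal L)$. Every homomorphism $\mathcal L\to F$ maps $\gamma_{c+1}(\mathcal L)$ into $\gamma_{c+1}(F)=1$. $\square$

**Lemma F.** Let $A$ be a finite group with uniform probability $\mu$, let $c\ge0$, and let $f:A\to F$ be a function all of whose $(c+1)$-fold derivatives are $\equiv1$. If $\mu(f\ne1)<2^{-c}$, then $f\equiv1$.

*Proof.* Induction on $c$; here $c$ need not be the class of $F$. If $c=0$, then $f(a)=f(ah)$ for all $a,h$, so $f$ is constant, and $\mu(f\ne1)<1$ gives $f\equiv1$. Let $c\ge1$. If $D_hf(a)\ne1$, then $f(a)\ne1$ or $f(ah)\ne1$, so by invariance of $\mu$ we get $\mu(D_hf\ne1)\le2\mu(f\ne1)<2^{-(c-1)}$. All $c$-fold derivatives of $D_hf$ are $\equiv1$, so $D_hf\equiv1$ by induction. As $h$ is arbitrary, $f$ is constant, and since $\mu(f\ne1)<1$, $f\equiv1$. $\square$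

As a check, let $F$ be the dihedral group of order $8$, which has $5$ conjugacy classes and class $c=2$. The proportion of commuting pairs is $5/8$, so $w=[x_1,x_2]$ satisfies $\mu(w\ne1)=3/8\ge2^{-2}$.

*Proof of Theorem 3.*

**Step 1: a uniform lower bound.** Let $\mu$ be the product of the uniform probabilities on $F^X$. Let $1\ne w\in G_F(X)$. It is a word in finitely many $x_i$, say $n$ of them, so it is a function on $F^n$, to which Lemmas E and F apply. Hence
$$\mu(\{a\in F^X:w(a)\ne1\})\ge2^{-c}. \tag{7}$$

**Step 2: $G_F(X)$ is vD.** Suppose $w_m\ne1$ and $\pi(w_m)\to1$ for every rep $\pi$. Let $a\in F^X$, and let $\pi$ be evaluation at $a$ followed by a faithful rep of $F$. Its image is finite, so $w_m(a)=1$ for all large $m$. Thus the indicators of $\{w_m\ne1\}$, each depending on finitely many coordinates, tend to $0$ at every point. By dominated convergence $\mu(w_m\ne1)\to0$, contradicting (7). By Theorem 2, $G_F(X)$ is vD.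

**Step 3: finite-index subgroups have class exactly $c$.** Let $B\le G_F(X)$ have finite index. Infinitely many $x_i$ lie in a single coset $x_{i_0}B$, so there are distinct indices $i_1,j_1,\dots,i_c,j_c$ with $x_{i_r}^{-1}x_{j_r}\in B$ for $1\le r\le c$. Since $\gamma_c(F)\ne1$ is generated by left-normed commutators of $c$ elements, there are $a_1,\dots,a_c\in F$ with $[a_1,\dots,a_c]\ne1$ (for $c=1$: $a_1\ne1$). Evaluate the element $[x_{i_1}^{-1}x_{j_1},\dots,x_{i_c}^{-1}x_{j_c}]$ of $\gamma_c(B)$ at a point with $x_{i_r}=1$ and $x_{j_r}=a_r$. The result is $[a_1,\dots,a_c]\ne1$, so $\gamma_c(B)\ne1$. Since $B$ has class at most $c$, it has class exactly $c$. $\square$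

## Virtual nilpotency of vD groups

So a vD group may be nilpotent of any class, also after passing to finite index. What is left of the guess is the following.

**Theorem 4.** Let $G$ be a vD group. Then:

1. $G$ embeds in $U(n)^I$ for some $n\in\mathbb N$ and some set $I$.
2. $G$ satisfies a law $[x^k,y^k]=1$ for some $k\ge1$.
3. $G$ has a normal nilpotent subgroup $\Phi$ of finite index such that $\Phi/Z(\Phi)$ and $[\Phi,\Phi]$ have finite exponent.
4. If $G$ is finitely generated or torsion-free, then $G$ is a finite extension of an abelian group.

By Theorem 3 (applied with class $c+1$), "nilpotent" in part 3 cannot be replaced by "abelian", nor by "nilpotent of class $\le c$" for any fixed $c$.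

*Proof.* Everything rests on Lemma B, which says that

$$\text{there is no sequence } w_m\in G\setminus\{1\}\text{ with }\pi(w_m)\to1\text{ for all reps }\pi\text{ of }G. \tag{8}$$

**Step 1: part 1, bounded dimension suffices.** Let $N_n=\bigcap\{\ker\pi:\pi\in\mathrm{Hom}(G,U(n))\}$. Adding a trivial summand to a rep does not change its kernel, so $N_{n+1}\le N_n$. If $N_n\ne1$ for all $n$, pick $1\ne w_n\in N_n$. A rep of dimension $d$ kills $w_n$ for all $n\ge d$, contradicting (8). So $N_n=1$ for some $n$, and $G$ embeds in $U(n)^I$ with $I=\mathrm{Hom}(G,U(n))$.

**Step 2: images of reps are virtually abelian, and part 4 for finitely generated $G$.** The purpose is to supply the subgroups $P_\pi$ of the diagonal argument. Let $H\le G$ be finitely generated. By a theorem of A. Thom (*Convergent sequences in discrete groups*, Canad. Math. Bull. 56 (2013) 424–433), if $H$ is not virtually abelian, that is, not a finite extension of an abelian group, then it contains a sequence of nontrivial elements converging to the identity in every compact homomorphic image. Each rep of $G$, restricted to $H$, maps $H$ onto a dense subgroup of a compact group, so this contradicts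 (8). Hence *all finitely generated subgroups of $G$ are virtually abelian*. This proves part 4 for finitely generated $G$.

Let $\pi$ be a rep of $G$, $Q=\overline{\pi(G)}$ and $T=Q_0$ the identity component. $Q$ is a compact Lie group, so $T$ is open in $Q$ and $Q/T$ is finite. Every finitely generated subgroup of $\pi(G)$ is virtually abelian, so $\pi(G)$ contains no nonabelian free subgroup. By the Tits alternative in characteristic $0$ (J. Tits, J. Algebra 20 (1972)), $\pi(G)$ has a solvable subgroup $R$ of finite index. Its closure $\overline R$ is solvable, and finitely many translates of $\overline R$ form a closed set containing $\pi(G)$, so $\overline R$ has finite index in $Q$. Being closed of finite index, it is open, and so it contains $T$. A connected compact solvable Lie group is a torus. We conclude: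

- $T$ is a torus, $\pi^{-1}(T)$ is normal of finite index in $G$, and $\pi$ kills $[\pi^{-1}(T),\pi^{-1}(T)]$.
- Since $T$ is open in $Q$ and $\pi(G)$ is dense, $\pi(G)\cap T$ is dense in $T$ and $\pi(G)T=Q$.

The notation $Q,T$ always refers to the rep $\pi$ under consideration.

**Step 3: part 2, a law.** If no $k$ works, then for each $m$ there are $x_m,y_m$ with $w_m=[x_m^{m!},y_m^{m!}]\ne1$. Let $\pi$ be a rep and $m\ge[G:\pi^{-1}(T)]$. The order of the finite group $G/\pi^{-1}(T)$ divides $m!$, so $x_m^{m!}$ and $y_m^{m!}$ lie in $\pi^{-1}(T)$ and $\pi(w_m)=1$. This contradicts (8).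

**Step 4: the family $\mathcal C$ of centralizers.** To find the nilpotent subgroup $\Phi$, we collect all the obstructions to nilpotency that are visible in some rep, namely the simple sections on which $G$ might act nontrivially. Let $\mathcal C$ be the set of all subgroups
$$C=C_G(S)=\{g\in G:\pi(g)\text{ acts trivially on }S\text{ by conjugation}\},$$
where $\pi$ runs over the reps of $G$ and $S$ is either

- (i) $S=H/K$ with $T\le K<H$ closed normal subgroups of $Q$ and $H/K$ a chief factor of the finite group $Q/T$, that is, a minimal normal subgroup of $Q/K$; or
- (ii) $S=T/K$ with $K$ closed and normal in $Q$, $T/K$ a nontrivial torus, and no closed connected $Q$-invariant subgroups of $T/K$ except $1$ and $T/K$.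

In case (i), $T$ acts trivially on $S$ because $[T,H]\le T\le K$. In case (ii), it does because $T$ is abelian. So $\pi^{-1}(T)\le C$. As the kernel of an action of $G$, $C$ is normal. Thus each $C\in\mathcal C$ is normal of finite index.

As an example, let $G=\mathbb Z\rtimes\{\pm1\}$ be the infinite dihedral group and $A=\mathbb Z$ its abelian subgroup of index $2$. For any rep, $T\le\overline{\pi(A)}$ since the latter is closed of finite index, so $A$ acts trivially on $T$. By Jordan–Hölder, each chief factor of $Q/T$ is $G$-isomorphic to one in a chief series through the image of $A$, and $A$ acts trivially on those. So $A\le C$ for all $C\in\mathcal C$. Both $A$ and $G$ occur as $C$ for the quotient $S_3$ of $G$ (with the factors of orders $3$ and $2$). Hence $\mathcal C=\{A,G\}$ and $\bigcap\mathcal C=A$.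

**Step 5: commutators that survive.** The purpose is to produce nontrivial elements in long commutator subgroups.

**Lemma G.** Let $C=C_G(S)\in\mathcal C$. Put $\widetilde H=\pi^{-1}(H)$ in case (i) and $\widetilde H=\pi^{-1}(T)$ in case (ii). Let $D_1,\dots,D_l$ be normal subgroups of $G$ with $D_i\not\le C$. Then the left-normed commutator subgroup $[\widetilde H,D_1,\dots,D_l]$ is nontrivial.

*Proof, case (i).* $K\supseteq T$ is open in $Q$ and $\pi(G)$ is dense, so every coset of $K$ meets $\pi(G)$. Hence $\pi(G)K=Q$, and $\widetilde H$ maps onto $S=H/K$. Suppose that $Y\le\widetilde H$ is normal in $G$ and maps onto $S$. Let $D=D_i$. Then $[Y,D]\le Y$ is again normal in $G$, and its image in $Q/K$ is $[S,\overline D]$, where $\overline D$ is the image of $D$. This is contained in $S$. It is normal in $Q/K$, because it is the image of a normal subgroup under the surjection $G\to Q/K$. It is nontrivial, because $D\not\le C$. By minimality of $S$ it equals $S$. So $[Y,D]$ maps onto $S$. Starting from $Y=\widetilde H$ and iterating, $[\widetilde H,D_1,\dots,D_l]$ maps onto $S\ne1$.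

*Proof, case (ii).* $\widetilde H$ has image $\pi(G)\cap T$ in $T$, which is dense, so its image in $S=T/K$ is dense. Suppose that $Y\le\widetilde H$ is normal in $G$ and has dense image $X$ in $S$. Let $D=D_i$. Again $[Y,D]\le Y$ is normal in $G$. Its image in $S$ is generated by the elements $[x,d]$ with $x\in X$, $d\in D$, where $d$ acts through $\pi(d)$. For fixed $d$, the map $s\mapsto[s,d]=s^{-1}s^d$ is a continuous endomorphism of the abelian group $S$. By density of $X$, the closure of the image of $[Y,D]$ contains all $[s,d]$ with $s\in S$, $d\in D$, hence the subgroup $[S,D]$ that they generate. This subgroup is generated by the connected subgroups $\{[s,d]:s\in S\}$, so it is connected, and so is its closure. The closure is $Q$-invariant: conjugation by $\pi(g)$ maps $[S,D]$ to itself since $D$ is normal in $G$, $T$ acts trivially on $S$, and $\pi(G)T=Q$. It is nontrivial since $D\not\le C$. By (ii), it equals $S$. So $[Y,D]$ has dense image in $S$. Iterate as before. A dense subgroup of a nontrivial torus is nontrivial. $\square$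

**Step 6: $\mathcal C$ is finite.** This is the heart of the proof, and it is where the diagonal argument over finite-index subgroups is repaired: instead of the subgroups $P\le G$, we count their traces on finitely generated subgroups.

Suppose that $\mathcal C$ is infinite. We first pick members of $\mathcal C$ that are told apart by single elements. Regard $\mathcal C$ as a subset of the compact space $2^G$. It has an accumulation point $Z\in2^G$: every neighborhood of $Z$ contains infinitely many members of $\mathcal C$. Choose recursively $C_j\in\mathcal C$ and $g_j\in G$ as follows. $C_j\ne Z$ agrees with $Z$ at $g_1,\dots,g_{j-1}$; such $C_j$ exists because agreement at finitely many elements defines a neighborhood of $Z$. Then $g_j$ is an element at which $C_j$ and $Z$ differ, that is, $g_j$ lies in exactly one of the two. Thus, for $i<j$, $C_i$ differs from $Z$ at $g_i$ and $C_j$ agrees with $Z$ at $g_i$, so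
$$g_i\text{ lies in exactly one of }C_i,\,C_j\qquad(i<j). \tag{9}$$
Let $C_j=C_G(S_j)$ come from the rep $\pi_j$, with $\widetilde H_j$ as in Lemma G, and let $\Gamma_j=\langle g_1,\dots,g_j\rangle$. These subgroups are finitely generated and increase with $j$. Call a finite-index normal subgroup $P\trianglelefteq G$ *exceptional for $j$* if $P\cap\Gamma_j\le C_j$.

*Each $P$ is exceptional for only finitely many $j$.* If $P$ is exceptional for $j$, let $Y_j=(C_j\cap\Gamma_j)P$, a union of cosets of $P$. Then
$$\Gamma_j\cap Y_j=C_j\cap\Gamma_j. \tag{10}$$
The inclusion $\supseteq$ is clear. If $\gamma=cy\in\Gamma_j$ with $c\in C_j\cap\Gamma_j$ and $y\in P$, then $y=c^{-1}\gamma\in P\cap\Gamma_j\le C_j$, so $\gamma\in C_j$. As $P$ has finite index, there are finitely many possible sets $Y_j$. If $P$ were exceptional for infinitely many $j$, we would find two of them, $i<j$, with $Y_i=Y_j=Y$. By (10),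
$$C_j\cap\Gamma_i=(C_j\cap\Gamma_j)\cap\Gamma_i=Y\cap\Gamma_j\cap\Gamma_i=Y\cap\Gamma_i=C_i\cap\Gamma_i,$$
which contradicts (9), since $g_i\in\Gamma_i$.

*Construction of $w_j$.* Fix $j$. If $P\trianglelefteq G$ has index $\le j$, then $P\cap\Gamma_j$ has index $\le j$ in $\Gamma_j$. The finitely generated group $\Gamma_j$ has only finitely many subgroups of index $\le j$. So the subgroups $P\cap\Gamma_j$, where $P\trianglelefteq G$, $[G:P]\le j$ and $P$ is not exceptional for $j$, form a finite list $\Delta_1,\dots,\Delta_l$. Let $D_i$ be the normal closure of $\Delta_i$ in $G$. Since the subgroups $P$ are not exceptional, $\Delta_i\not\le C_j$, so $D_i\not\le C_j$. Since the subgroups $P$ are normal, $D_i\le P$ for *every* such $P$ with $P\cap\Gamma_j=\Delta_i$. By Lemma G,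
$$[\widetilde H_j,D_1,D_1,D_2,D_2,\dots,D_l,D_l]\ne1,$$
and we choose $w_j\ne1$ in this subgroup. (If $l=0$, choose $w_j\neq 1$ in $\widetilde H_j$.) Let $P$ be any normal subgroup of index $\le j$ that is not exceptional for $j$, say $P\cap\Gamma_j=\Delta_i$. All terms are normal in $G$. After the first commutation with $D_i$, the commutator subgroup lies in $D_i\le P$. After the second, it lies in $[P,P]$. Further commutations with normal subgroups stay in the normal subgroup $[P,P]$. So $w_j\in[P,P]$.

*Contradiction.* Let $\pi$ be a rep and $P=\pi^{-1}(T)$. By Step 2, $\pi$ kills $[P,P]$. For all large $j$ we have $[G:P]\le j$, and $P$ is not exceptional for $j$. So $w_j\in[P,P]$ and $\pi(w_j)=1$ for all large $j$. This contradicts (8). Hence $\mathcal C$ is finite.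

**Step 7: $\Phi$ is nilpotent.** Let $\Phi=\bigcap_{C\in\mathcal C}C$, with $\Phi=G$ if $\mathcal C=\emptyset$. By Step 6 it is normal of finite index in $G$. Let $\pi$ be a rep.

*$\Phi$ centralizes $T$.* Let $\mathcal X=\mathrm{Hom}(T,S^1)$ be the lattice of characters of $T$. $Q$ acts on $\mathcal X$ through the finite group $Q/T$. By Maschke's theorem, $\mathcal X\otimes\mathbb Q=\bigoplus V_i$ with $V_i$ irreducible. Let $\mathcal X_i=\mathcal X\cap V_i$, which is a lattice spanning $V_i$, and let $K_i\le T$ be the annihilator of $\mathcal X_i$, a closed normal subgroup of $Q$. The dual group of $T/K_i$ is $\mathcal X_i$, which is free abelian of positive finite rank, so $T/K_i$ is a nontrivial torus. Let $R\le T/K_i$ be closed, connected and $Q$-invariant. Its annihilator is an invariant sublattice of $\mathcal X_i$, and the $\mathbb Q$-span of this sublattice is $0$ or $V_i$. If it is $0$, then $R=T/K_i$. If it is $V_i$, then the annihilator has finite index in $\mathcal X_i$, so the dual of $R$ is finite, $R$ is finite, and $R=1$ by connectedness. So $T/K_i$ is of type (ii), and $\Phi$ acts trivially on it. Therefore $\Phi$ acts trivially on each $\mathcal X_i$,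 on each $V_i$, on $\mathcal X$, and finally on $T$, because characters separate the points of $T$.

*$\pi(\Phi)$ is nilpotent.* Let $1=R_0<R_1<\dots<R_r=Q/T$ be a chief series of the finite group $Q/T$. The preimages in $Q$ show that each $R_i/R_{i-1}$ is of type (i), so $\Phi$ centralizes it. For the image $\overline\Phi$ of $\Phi$ in $Q/T$ this means $[R_i,\overline\Phi]\le R_{i-1}$. Since $\gamma_1(\overline\Phi)\le R_r$, we get $\gamma_{j}(\overline\Phi)\le R_{r+1-j}$ by induction, and $\gamma_{r+1}(\overline\Phi)=1$. So $\gamma_{r+1}(\pi(\Phi))\le T$, and since $\pi(\Phi)$ centralizes $T$, $\gamma_{r+2}(\pi(\Phi))=1$.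

*$\Phi$ is nilpotent.* If $\gamma_m(\Phi)\ne1$ for all $m$, pick $1\ne w_m\in\gamma_m(\Phi)$. By the previous paragraph every rep of $G$ kills $w_m$ for all large $m$. This contradicts (8).

**Step 8: exponents, completing part 3.** Now the law of Step 3 is combined with nilpotency. Let $\Phi$ have class at most $c$, with $c\ge1$, and let $k$ be as in part 2. The subgroup $A=\langle x^k:x\in\Phi\rangle$ is normal in $\Phi$, and it is abelian by the law. Let $g\in\Phi$. Write $A$ additively, let $u$ be the automorphism $a\mapsto g^{-1}ag$ of $A$, and put $N=u-1$, so that $N(a)=[a,g]$. Then $N^c=0$, because $[a,g,\dots,g]$ with $c$ entries $g$ lies in $\gamma_{c+1}(\Phi)=1$. Also $u^k=1$, because $g^k\in A$ and $A$ is abelian. Expanding,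
$$0=(1+N)^k-1=kN+N^2s(N)$$
for some integer polynomial $s$. So $kN=-N^2s(N)$, and by induction
$$k^iN=(-1)^iN^{i+1}s(N)^i\qquad(i\ge0).$$
Indeed, multiplying this by $k$ and replacing one factor $kN$ by $-N^2s(N)$ gives the formula for $i+1$. For $i=c-1$ we get $k^{c-1}N=0$. Apply this to the element $x^k\in A$: with $M=k^c$, we get $[x^M,g]=1$. As $g\in\Phi$ was arbitrary, $x^M\in Z(\Phi)$ for all $x\in\Phi$, so $\Phi/Z(\Phi)$ has exponent dividing $M$.

For $i\ge2$, the abelian group $\gamma_i(\Phi)/\gamma_{i+1}(\Phi)$ is generated by the classes of $[x,y]$ with $x\in\gamma_{i-1}(\Phi)$ and $y\in\Phi$. The identity $[xx',y]=[x,y]^{x'}[x',y]$ shows that, modulo $\gamma_{i+1}(\Phi)$, the commutator $[x,y]$ is multiplicative in $x\in\gamma_{i-1}(\Phi)$. Hence $[x,y]^M\equiv[x^M,y]=1$, and the quotient has exponent dividing $M$. The series $[\Phi,\Phi]=\gamma_2(\Phi)\ge\dots\ge\gamma_{c+1}(\Phi)=1$ has $c-1$ such quotients, so $[\Phi,\Phi]$ has exponent dividing $M^{c-1}$. This proves part 3.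

**Step 9: part 4 for torsion-free $G$.** If $G$ is torsion-free, then $[\Phi,\Phi]$ is torsion-free of finite exponent, hence trivial. So $\Phi$ is abelian of finite index. The finitely generated case was done in Step 2. $\square$

## $\bigoplus\mathrm{Heis}(\mathbb F_p)$ against the conditions of Theorem 4

The conditions in Theorem 4 are necessary for vD, but they are not sufficient, and Test 3 shows this. Let $p$ be an odd prime and $G_0=\bigoplus_n\mathrm{Heis}(\mathbb F_p)$.

It embeds in a power of $U(p)$. Indeed, let $\omega$ be a primitive $p$-th root of unity and let $\mathrm{Heis}(\mathbb F_p)$ act on functions $h:\mathbb F_p\to\mathbb C$ by $(\rho(a,b,c)h)(u)=\omega^{c+ub}\,h(u+a)$. Composing two of these operators gives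
$$(\rho(a,b,c)\rho(a',b',c')h)(u)=\omega^{c+c'+ab'+u(b+b')}\,h(u+a+a'),$$
so $\rho$ is a unitary representation of dimension $p$. It is faithful: if $\rho(a,b,c)=1$, then $a=0$, and $\omega^{c+ub}=1$ for all $u$ forces $c=b=0$. Now use $\rho$ on each summand.

It has exponent $p$, since $(a,b,c)^p=(pa,pb,pc+\binom p2ab)=1$ for odd $p$, so it satisfies the law $[x^p,y^p]=1$. It is nilpotent of class 2, so part 3 holds with $\Phi=G_0$. Part 4 imposes nothing, because $G_0$ is neither finitely generated nor torsion-free. Nevertheless $G_0$ is MAP and not vD, by Test 3: the central elements $z_n\ne1$ are killed by each rep for all large $n$, so $z_n\to1$ in $G_0^\sharp$.
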